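# Long cycles in 1-tough graphs: degree sums against neighborhood unions

## 1. The inequality $c(G)\ge\min\{n,\tfrac12(n-1)+\mathrm{NC}_t(G)\}$, first guessed for every $t$

All graphs are finite and simple. For $S\subseteq V(G)$ let $N(S)$ be the set of all vertices adjacent to at least one vertex of $S$; write $N(u)=N(\{u\})$ and $d(u)=|N(u)|$. Let $\omega(G)$ be the number of components of $G$, $\alpha(G)$ the largest size of an independent set, $\kappa(G)$ the connectivity, and $c(G)$ the length of a longest cycle.

**Definition (degree sums and neighborhood unions).** For an integer $t\ge1$,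
$$\sigma_t(G)=\min\Big\{\sum_{v\in S}d(v)\;\Big|\;S\text{ independent},\ |S|=t\Big\},\qquad \mathrm{NC}_t(G)=\min\{|N(S)|\;|\;S\text{ independent},\ |S|=t\},$$
where a minimum over the empty set is $+\infty$. Put $\bar\delta(G)=\lceil\frac13\sigma_3(G)\rceil$.

**Definition (1-tough graphs, the class $\mathcal G_1(n)$).** $G$ is *1-tough* if $\omega(G-S)\le|S|$ for every nonempty $S\subseteq V(G)$. The class $\mathcal G_1(n)$ consists of the 1-tough graphs on $n\ge3$ vertices with $\sigma_3(G)\ge n$.

For the cycle $C_6$: the independent triples are the two alternating ones, so $\sigma_3=6=n$, $\bar\delta=2$, $\mathrm{NC}_3=3$. Two vertices at distance 2 have three neighbors together, two at distance 3 have four, so $\mathrm{NC}_2=3$. Deleting $j\geq 1$ vertices of a cycle leaves at most $j$ components, so $C_6\in\mathcal G_1(6)$. The graph $K_{2,3}$ is not 1-tough: deleting the two vertices of the small side leaves three components.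

If every independent set of $t$ vertices sees many vertices, a longest cycle ought to be long. The inequality of this lecture is
$$c(G)\ \ge\ \min\{n,\ \tfrac12(n-1)+\mathrm{NC}_t(G)\},\tag{1}$$
and the first guess is that **(1) holds for every $G\in\mathcal G_1(n)$ and every $t\ge1$.** Let us test it.

If $G$ is hamiltonian, as $C_6$ is, there is nothing to check. For $t=1$ the guess is right; Section 3 shows this in a few lines. So we need a nonhamiltonian member of the class and larger $t$.

**A graph on 15 vertices.** The *net* is a triangle $b_1b_2b_3$ with pendant edges $a_ib_i$ ($i=1,2,3$). Let $H$ be the disjoint union of the net and four isolated vertices $u_1,\dots,u_4$, and let $F$ be the join of $H$ with a complete graph on $X=\{x_1,\dots,x_5\}$; thus $n=5+6+4=15$.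

*$F$ is 1-tough.* Let $\omega(F-S)\ge2$. Each $x_i$ is adjacent to everything, so $X\subseteq S$. Deleting $a_i$ from what is left of the net does not increase the number of its components. Deleting $b_i$ increases it by at most one, because the remaining neighbors of $b_i$ other than $a_i$ are mutually adjacent. So if $j$ net vertices lie in $S$, then $\omega(F-S)\le4+(1+j)=5+j\le|S|$.

*Degrees.* $d(u_i)=5$, $d(a_i)=6$, $d(b_i)=8$, and the $x_i$ lie in no independent pair. So $\sigma_3=15=n$ and $\bar\delta=5$.

*Circumference.* Deleting $X$ from a Hamilton cycle would leave at most five paths covering $H$. But the net has three vertices of degree 1, hence no Hamilton path, so $H$ needs at least $4+2=6$ paths. Thus $F$ is not hamiltonian. The cycle $x_1u_1x_2u_2x_3u_3x_4a_1b_1b_2a_2x_5b_3a_3x_1$ shows $c(F)=14$.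

*Neighborhoods.* Let $S$ be independent with $|S|=t\ge2$. Then $S\subseteq V(H)$ and $X\subseteq N(S)$. If $S$ has $l\ge1$ net vertices, they have at least $l$ neighbors in the net: if some $b_i\in S$ there are at least $3\ge l$, and $l$ vertices $a_i$ have exactly $l$. Since $l\ge t-4$, and since we may take the $u_i$ first and then some $a_i$, we get $\mathrm{NC}_t=5$ for $t\le4$ (for $t=1$ this is the minimum degree) and $\mathrm{NC}_5=6$, $\mathrm{NC}_6=7$, $\mathrm{NC}_7=8$.

So $\frac12(n-1)+\mathrm{NC}_t$ equals $12$ for $t\le4$, then $13,14,15$ for $t=5,6,7$, while $c(F)=14$. Inequality (1) holds for $t\le6$, with equality at $t=6$, and fails at $t=7$. The guess is wrong, and $t$ has to be bounded. The conjecture in "Long Cycles in Graphs with Large Degree Sums and Neighborhood Unions" (https://ris.utwente.nl/ws/portalfiles/portal/6532317/Heuvel96long.pdf) proposes the bound $t\le\frac12(4\bar\delta-n+7)$; for $F$ this is $\frac12(20-15+7)=6$, exactly where the failure begins. The conjecture is true.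

**Theorem 1.** Let $G\in\mathcal G_1(n)$ and let $t\ge1$ be an integer with $t\le\frac12(4\bar\delta(G)-n+7)$. Then $c(G)\ge\min\{n,\frac12(n-1)+\mathrm{NC}_t(G)\}$.

**Corollary.** Under the hypotheses of Theorem 1, $c(G)\ge\min\{n,\lfloor n/2\rfloor+\mathrm{NC}_t(G)\}$ and $c(G)\ge\min\{n,2\,\mathrm{NC}_t(G)\}$.

**Theorem 2.** For all integers $\delta,n$ with $2\delta+5\le n\le3\delta$ there is $G\in\mathcal G_1(n)$ with $\bar\delta(G)=\delta$ such that, for $T=\lfloor\frac12(4\delta-n+7)\rfloor$,
$$c(G)=n-1=\lfloor n/2\rfloor+\mathrm{NC}_T(G),\qquad c(G)<\min\{n,\tfrac12(n-1)+\mathrm{NC}_{T+1}(G)\}.$$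
So for none of these pairs can the upper bound on $t$ be increased (even by 1), and the bound $\lfloor n/2\rfloor+\mathrm{NC}_t$ is attained.

Theorem 2 generalizes the graph $F$. It and the Corollary are proved in Section 12; everything before is the proof of Theorem 1.

## 2. Cited theorems and an edge-maximal counterexample

**Theorem A** (Bauer, Morgana, Schmeichel, Veldman, *Long cycles in graphs with large degree sums*, Discrete Math. 79 (1989/90) 59–70). Let $G$ be 1-tough on $n\ge3$ vertices with $\sigma_3(G)\ge n$. Then every longest cycle $C$ is dominating, i.e. $V(G)\setminus V(C)$ is independent. Moreover, if $G$ is nonhamiltonian, there are a longest cycle $C$ and $v\notin V(C)$ with $d(v)\ge\frac13\sigma_3(G)$.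

**Chvátal–Erdős theorem.** A graph on at least 3 vertices with $\kappa\ge\alpha$ is hamiltonian.

**Step 2.1: elementary consequences of 1-toughness.** A 1-tough graph on at least 3 vertices is connected. Otherwise we can delete a vertex and leave at least two components (take it in a component with at least two vertices, or anywhere if all components are single vertices), against $\omega(G-u)\le1$. Now $\omega(G-u)\le1$ for all $u$ says that $G$ is 2-connected; in particular every degree is at least 2. Also $\alpha(G)\le n/2$: if $I$ is independent with $|I|\ge2$, then $V\setminus I\ne\emptyset$ by connectedness and $|I|=\omega(G-(V\setminus I))\le n-|I|$. Finally, if $G$ is nonhamiltonian, then $\alpha>\kappa\ge2$, so $\sigma_3$ and $\bar\delta$ are finite, and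
$$3\bar\delta-2\le\sigma_3\le3\bar\delta,\qquad \eta:=3\bar\delta-n\ge0 .$$

**Step 2.2: pass to a maximal counterexample, so that nonadjacent vertices are joined by long paths.** Suppose the theorem fails for $(G,t)$. Then $c(G)<n$ and $c(G)<\frac12(n-1)+\mathrm{NC}_t(G)$. Add edges on the same vertex set as long as the circumference stays equal to $c(G)$, and let $G'$ be the resulting edge-maximal graph. It is 1-tough, since adding edges does not increase numbers of components. Independent sets of $G'$ are independent in $G$, and neighborhoods have only grown, so $\sigma_3$ and $\mathrm{NC}_t$ have not decreased. As $G'$ is nonhamiltonian, $\sigma_3(G')<\infty$. Hence $G'$ is again a counterexample with the same $t$. We call it $G$ again and write $c=c(G)$. If $u,u'$ are nonadjacent, then $G+uu'$ has a cycle longer than $c$, necessarily through $uu'$. So: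

* **(M)** any two nonadjacent vertices are the ends of a path with at least $c+1$ vertices.

**Step 2.3: turn the inequality into a search for one independent set.** Put
$$T=\Big\lfloor\tfrac12(4\bar\delta-n+7)\Big\rfloor\ge t\ge1,\qquad B=\Big\lfloor c-\tfrac12(n-1)\Big\rfloor .$$
If $n$ is odd, $T=2\bar\delta-\frac{n-7}2$ and $B=c-\frac{n-1}2$; if $n$ is even, $T=2\bar\delta+3-\frac n2$ and $B=c-\frac n2$. In both cases
$$B=T+c-2\bar\delta-3.\tag{2}$$

**Goal.** Find an independent set $S$ with $|S|=T$ and $|N(S)|\le B$. A $t$-subset of $S$ then gives $\mathrm{NC}_t\le B\le c-\frac12(n-1)$, contradicting the choice of $G$. Below, "done" means that such an $S$ has been found. We call $B$ the budget.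

**Conventions.** Let $k=n-c\ge1$. No cycle has more than $c$ vertices; a "cycle on $c+1$ (or more) vertices" is therefore always a contradiction. Cycles carry an orientation, $u^+$ and $u^-$ are successor and predecessor of $u$, and $S^\pm=\{u^\pm:u\in S\}$. A path may consist of one vertex, and then its two ends coincide. We write $\sim$ for "adjacent". A vertex *misses* $u\in X$ if it is not adjacent to $u$, and is *complete to* $X$ if it misses no vertex of $X$.

Lemmas 1–6 use only that $G$ is a nonhamiltonian member of $\mathcal G_1(n)$, so we may illustrate them on $F$. The maximality (M) enters from Lemma 7 on.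

## 3. Successors of the neighbors of an off-cycle vertex

**Lemma 1.** Let $C$ be a longest cycle and $v\notin V(C)$. Then $N(v)\subseteq V(C)$ contains no two consecutive vertices of $C$, and $N(v)^+\cup(V\setminus V(C))$ and $N(v)^-\cup(V\setminus V(C))$ are independent.

*Proof.* **Step 1: the part that involves only $v$.** $V\setminus V(C)$ is independent by Theorem A, so $N(v)\subseteq V(C)$. If $x,x^+\in N(v)$, inserting $v$ between them gives a cycle on $c+1$ vertices. So $N(v)$ has no consecutive vertices, and $v$ has no neighbor in $N(v)^+$. If $x_1,x_2\in N(v)$ and $x_1^+\sim x_2^+$, go from $v$ to $x_1$, backwards along $C$ to $x_2^+$, then to $x_1^+$, forwards to $x_2$, and back to $v$: a cycle on $c+1$ vertices. So $N(v)^+\cup\{v\}$ is independent. The same holds for every vertex off $C$ in place of $v$.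

**Step 2: set up the case of a second off-cycle vertex.** Suppose $v'\in V\setminus V(C)$, $v'\ne v$, and $v'\sim x^+$ with $x\in N(v)$; so $k\ge2$. We shall find an independent triple with degree sum below $n$. Let $Q=q_1q_2\dots q_{c+2}$ with $q_1=v'$, $q_2=x^+$, $q_2\dots q_{c+1}$ following $C$, $q_{c+1}=x$ and $q_{c+2}=v$. Let $i\le c$ be maximal with $v\sim q_i$; it exists since $d(v)\ge2$. As $v\not\sim x^+=q_2$ and $v\not\sim x^-=q_c$, we have $3\le i\le c-1$. Put $w=q_{i+1}\in N(v)^+$. Then $w\not\sim v$. Also $w\not\sim v'$, since otherwise $v'q_2\dots q_i\,v\,q_{c+1}\dots q_{i+1}v'$ is a cycle on $c+2$ vertices. So $\{v,v',w\}$ is independent and $w$ has at most $k-2$ neighbors off $C$. Since $v'\sim q_2$ and $v'$ has no two consecutive neighbors, $v'\not\sim x$ and $v'\not\sim q_3$.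

**Step 3: count neighbors among $q_2,\dots,q_i$.** Let
$$P_1=\{t:2\le t\le i,\ q_t\sim w\},\quad P_2=\{t:3\le t\le i,\ q_{t-1}\sim v\},\quad P_3=\{t:2\le t\le i-1,\ q_{t+1}\sim v'\}.$$
These are pairwise disjoint:

* $t\in P_1\cap P_2$ would give the adjacent vertices $q_t\ne w$, both in $N(v)^+$, which is independent.
* $t\in P_1\cap P_3$ gives the cycle $v'q_{t+1}\dots q_i\,v\,q_{c+1}\dots q_{i+1}q_t\dots q_2v'$ on $c+2$ vertices.
* $t\in P_2\cap P_3$ gives the cycle $v'q_{t+1}\dots q_{c+1}\,v\,q_{t-1}\dots q_2v'$ on $c+1$ vertices (only $q_t$ is left out).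

None of them contains $2$: for $P_1$, the vertices $q_2,w$ are distinct members of $N(v)^+$; for $P_2$ by definition; for $P_3$ because $q_3\not\sim v'$. So $|P_1|+|P_2|+|P_3|\le i-2$. Among $q_2,\dots,q_i$ the vertex $v$ has $|P_2|+1$ neighbors (the extra one is $q_i$), $v'$ has $|P_3|+1$ (the extra one is $q_2$), and $w$ has $|P_1|$.

**Step 4: count neighbors among $q_{i+1},\dots,q_{c+1}$.** Here $v$ has only the neighbor $x=q_{c+1}$. If $w\sim q_t$ and $v'\sim q_{t-1}$ with $t-1\ge i+1$, then $v'q_{t-1}\dots q_{i+1}q_t\dots q_{c+1}\,v\,q_i\dots q_2v'$ is a cycle on $c+2$ vertices. Since $v'\not\sim q_{i+1}$ and $v'\not\sim q_{c+1}$, the sets $\{t:q_t\sim w\}$ and $\{t:q_{t-1}\sim v'\}$, restricted to this part, both lie in $\{i+2,\dots,c+1\}$, and they are disjoint. So $w$ and $v'$ together have at most $c-i$ neighbors here.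

**Step 5: add up.** $d(v)+d(v')+d(w)\le(i-2)+2+(c-i)+1+(k-2)=c+k-1=n-1<\sigma_3$, a contradiction. The statement for $N(v)^-$ follows by reversing $C$. $\square$

**The case $t=1$.** Take $C,v$ from Theorem A. Lemma 1 gives an independent set of size $d(v)+k\le\frac n2$, so $c=n-k\ge\frac n2+d(v)\ge\frac n2+\bar\delta$. The least degree in a triple attaining $\sigma_3$ is at most $\frac13\sigma_3$, so $\mathrm{NC}_1\le\bar\delta$ and (1) holds for $t=1$. The same computation settles every $t$ with $\mathrm{NC}_t\le\bar\delta$.

## 4. Vertices exchangeable with $v$: the hopping frame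

For larger $t$ the sensible first attempt is to collect many vertices that behave like $v$. If $u\in V(C)$ has $u^-,u^+\in N(v)$, we can replace $u$ by $v$ on $C$ and obtain another longest cycle that avoids $u$. So $u$ is as good as $v$, except that its neighborhood may be different. In $F$ take the longest cycle
$$x_1\,a_3\,x_2\,u_1\,x_3\,u_2\,x_4\,u_3\,x_5\,a_1\,b_1\,b_3\,b_2\,a_2\,x_1,\qquad v=u_4 .$$
Here $N(v)=\{x_1,\dots,x_5\}$, and $a_3,u_1,u_2,u_3$ are exchangeable with $v$. But $a_3$ also sees $b_3\notin N(v)$. So we enlarge the set of neighbors and look for exchangeable vertices again, until nothing changes.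

**Definition (hopping).** Let $C$ be a longest cycle and $v\notin V(C)$. Put $Y_0=\emptyset$ and, for $j\ge1$,
$$X_j=N(Y_{j-1}\cup\{v\}),\qquad Y_j=\{u\in V(C):u^-,u^+\in X_j\}.$$
Both sequences increase. In the example, $X_1=\{x_1,\dots,x_5\}$, $Y_1=\{a_3,u_1,u_2,u_3\}$, $X_2=X_1\cup\{b_3\}$, $Y_2=Y_1$, and the process stops.

The tool that makes hopping work says that a path whose ends are reached by hopping can be closed up through $v$.

**Lemma 2.** Let $j\ge1$ and $X_i\cap Y_i=\emptyset$ for $1\le i<j$. Let $Q$ be a path, $V(Q)\subseteq V(C)$, with distinct ends $z,z'\in X_j$, such that every $u\in Y_{j-1}$ is an interior vertex of $Q$ with $Q$-neighbors $u^-,u^+$. Then there is a cycle $C^*$ with $V(C^*)=V(Q)\cup\{v\}$ containing all edges of $Q$ not incident with $Y_{j-1}$, and every edge of $C^*$ is an edge of $Q$ or incident with $Y_{j-1}\cup\{v\}$.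

*Proof.* Induction on $j$. For $j=1$ join both ends to $v$. Let $j\ge2$; the idea is to rotate each end of $Q$ into $X_{j-1}$.

**Step 1: rotate the end $z$.** If $z\in X_{j-1}$, let $Q_1=Q$. Otherwise $z\sim u$ for some $u\in Y_{j-1}\setminus Y_{j-2}$. Let $u'$ be the $Q$-neighbor of $u$ on the side of $z$. Then $u'\in\{u^-,u^+\}\subseteq X_{j-1}$, so $u'\ne z$. Let $Q_1=Q+zu-uu'$. This is a path $u'\dots z\,u\dots z'$ with ends $u'\in X_{j-1}$ and $z'$.

**Step 2: rotate the end $z'$.** If $z'\in X_{j-1}$, let $Q_2=Q_1$. Otherwise $z'\sim w$ for some $w\in Y_{j-1}\setminus Y_{j-2}$. Let $w'$ be the neighbor of $w$ on the $z'$-side in $Q_1$. We have $w\ne z,z'$, since ends of $Q$ are not in $Y_{j-1}$. If $z$ was rotated, then also $w\ne u'$, because $u'\in X_{j-1}$ and $X_{j-1}\cap Y_{j-1}=\emptyset$. So if $w\ne u$ (or nothing was rotated), the $Q_1$-neighbors of $w$ are $w^\pm$. If $w=u$, only its $z$-side neighbor was changed. In each case $w'\in\{w^-,w^+\}\subseteq X_{j-1}$, hence $w'\ne z'$. Let $Q_2=Q_1+z'w-ww'$. Its ends are $w'$ and the first end of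 $Q_1$. They are distinct, since $w'$ comes after $w$ on $Q_1$.

**Step 3: apply induction.** $Q_2$ has vertex set $V(Q)$ and distinct ends in $X_{j-1}$. The ends of changed edges are among $u,w\notin Y_{j-2}$, $u',w'\in X_{j-1}$ (disjoint from $Y_{j-1}$) and $z,z'\notin Y_{j-1}$. So no edge at a vertex of $Y_{j-2}$ has changed, and the induction hypothesis applies to $Q_2$ with $j-1$. The removed edges $uu',ww'$ and the added edges $zu,z'w$ are all incident with $Y_{j-1}$, so both statements about edges pass from $Q_2$ to $Q$. $\square$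

**Lemma 3.** For all $j\ge1$: $X_j\subseteq V(C)$, and no two consecutive vertices of $C$ lie in $X_j$ (so $X_j\cap Y_j=\emptyset$). For $u\in Y_j$ there is a longest cycle $C_u$ with $V(C_u)=(V(C)\setminus\{u\})\cup\{v\}$ which contains all edges of $C$ not incident with $\bigcup_iY_i$, and all of whose other edges are incident with $\bigcup_iY_i\cup\{v\}$.

*Proof.* For $j=1$ the first sentence is Lemma 1. Assume the first sentence up to $j$.

**Step 1: the exchange cycle $C_u$.** Let $u\in Y_j$ and let its level $l\le j$ be the least index with $u\in Y_l$. $C-u$ is a path with distinct ends $u^\pm\in X_l$. A vertex $y'\in Y_{l-1}$ is not $u$, and not $u^\pm$ since $X_l\cap Y_l=\emptyset$. So it is interior in $C-u$ with neighbors $y'^\pm$. Lemma 2 with index $l$ gives $C_u$.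

**Step 2: $X_{j+1}\subseteq V(C)$.** Let $u\in Y_j$. Then $u\not\sim v$, since $u\notin X_1$. If $u\sim v'\notin V(C)$ with $v'\ne v$, then $V\setminus V(C_u)$ contains the adjacent vertices $u,v'$, contradicting Theorem A. So $N(u)\subseteq V(C)$.

**Step 3: $Y_j$ is independent.** Let $u_1\sim u_2$ in $Y_j$ with levels $l_1\le l_2$. If $l_1<j$, then $u_2\in X_{l_1+1}\subseteq X_j$, contradicting $X_j\cap Y_j=\emptyset$. Let $l_1=l_2=j$. The vertices $u_1,u_2$ are not consecutive on $C$, as $u_i^\pm\in X_j$. So $C-u_1u_1^+-u_2u_2^++u_1u_2$ is a path on $V(C)$ with distinct ends $u_1^+,u_2^+\in X_j$. None of $u_1,u_2,u_1^+,u_2^+$ is in $Y_{j-1}$, so Lemma 2 (index $j$) gives a cycle on $c+1$ vertices, a contradiction.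

**Step 4: no consecutive vertices in $X_{j+1}$.** By Step 3 and $u\not\sim v$ for $u\in Y_j$, we have $X_{j+1}\cap Y_j=\emptyset$. If $x,x^+\in X_{j+1}$, apply Lemma 2 (index $j+1$) to the path $C-xx^+$; its ends are not in $Y_j$. This gives a cycle on $c+1$ vertices, a contradiction. $\square$

**Definition (hopping frame).** Let $X=\bigcup X_j$, $Y=\bigcup Y_j$, $R=Y\cup\{v\}$. We call this the *hopping frame* of $(C,v)$ and $X$ its *hopping set*. Put $C_v=C$.

The sequences become constant, so $N(R)=X\subseteq V(C)$, $Y=\{u\in V(C):u^\pm\in X\}$, $R$ is independent, $X\cap R=\emptyset$, and no two vertices of $X$ are consecutive on $C$. Lemma 2 may be applied with $X_j=X$, $Y_{j-1}=Y$ (take $j$ large). In the example, $X=\{x_1,\dots,x_5,b_3\}$ and $R=\{u_1,\dots,u_4,a_3\}$.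

**Lemma 4.** $X^+\cup(V\setminus V(C))$ and $X^-\cup(V\setminus V(C))$ are independent.

*Proof.* **Step 1: inside $X^+$.** Let $x_1^+\sim x_2^+$ with $x_1,x_2\in X$. Neither is in $Y$, since $N(Y)\subseteq X$ and $X\cap X^+=\emptyset$. Lemma 2 applied to the path $C-x_1x_1^+-x_2x_2^++x_1^+x_2^+$ (with ends $x_1,x_2$) gives a cycle on $c+1$ vertices.

**Step 2: between $X^+$ and the outside.** Let $x^+\sim v'\notin V(C)$ with $x\in X$. Then $v'\ne v$ since $x^+\notin X$, and $x^+\notin Y$ since $N(Y)\subseteq V(C)$. Let $x\in N(q)$ with $q\in R$. The edge $xx^+$ is not incident with $Y$, so it belongs to $C_q$. Now $q,v'\notin V(C_q)$, and $x^+$ is next to $x\in N(q)$ on $C_q$, so Lemma 1 for $(C_q,q)$ gives $x^+\not\sim v'$, a contradiction. The case of $X^-$ is symmetric. $\square$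

**Lemma 5.** Let $q\in R$, and let $X'$ be the hopping set of $(C_q,q)$. Then $X'\subseteq X$. If $X'=X$, the corresponding set $Y'$ is $R\setminus\{q\}$. In any case a vertex of $C_q$ both of whose $C_q$-neighbors are in $X$ belongs to $R$, and no two vertices of $X$ are consecutive on $C_q$.

*Proof.* Every edge of $C_q$ not incident with $R$ is an edge of $C$, so no edge of $C_q$ joins two vertices of $X$. For $u\in V(C)\setminus(X\cup Y)$ the edges $uu^\pm$ are not incident with $Y$, because a $C$-neighbor of a vertex of $Y$ is in $X$. So $u$ has the same two neighbors on $C_q$ as on $C$; if both were in $X$, then $u$ would be in $Y$. This proves the last sentence. Inductively, $X'_j\subseteq X$ gives $Y'_j\subseteq R\setminus\{q\}$ and then $X'_{j+1}\subseteq N(R)=X$; the start is $X_1'=N(q)\subseteq X$. Finally, each vertex of $R\setminus\{q\}\subseteq V(C_q)$ has both $C_q$-neighbors in $N(R)=X$, so $Y'=R\setminus\{q\}$ if $X'=X$. $\square$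

## 5. Gaps of the cycle and the budget for $N(S)$

Now $R$ is an independent set with $|N(R)|=|X|$. If $|R|\ge T$ this will be enough (Section 6). Here is the point where this first approach stops: $R$ may be too small. In $F$ we have $T=6$, while the frame above has $|R|=5$, and the cycle of Section 1 with $v=u_4$ has $R=\{u_1,\dots,u_4\}$ only. We must add vertices to $R$, and each may bring new neighbors. So we set up exact bookkeeping.

**Definition (gaps).** Let $C$ be a longest cycle, $v\notin V(C)$, and let $X\subseteq V(C)$ be a set with no two consecutive vertices, $x=|X|\ge2$. The $x$ components of $C-X$ are the *gaps*. The one-vertex gaps form $Y=\{u\in V(C):u^\pm\in X\}$, $y=|Y|$. The other $p=x-y$ gaps are *big*. A big gap $i$ is a path $a_i\dots b_i$ along $C$, preceded by $\lambda(i)\in X$ and followed by $\rho(i)\in X$. Let $A=\{a_i\}$, $B_0=\{b_i\}$, and let $Z$ be the set of interior vertices of big gaps, $s=|Z|$.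

Counting vertices gives $c=x+y+2p+s=3x-y+s$, so
$$n=2x+p+s+k,\qquad y=3x-n+s+k.\tag{3}$$
Put $D=x-\bar\delta$ (the excess) and $t'=T-1-y$ (the number of vertices to be added to $Y\cup\{v\}$). Then
$$B=x+t'+s+2D-2,\qquad t'=\Big\lfloor\frac{p-s-k+5}2\Big\rfloor-2D.\tag{4}$$
The first formula is (2): $B=(t'+1+y)+(3x-y+s)-2(x-D)-3$. For the second, $2t'$ is, up to rounding, $4\bar\delta-n+7-2-2y=4x-4D-(2x+p+s+k)+5-2(x-p)=p-s-k+5-4D$.

**The two cycles in $F$.** For $x_1u_1x_2u_2x_3u_3x_4a_1b_1b_2a_2x_5b_3a_3x_1$ and $v=u_4$: $x=5$, $y=3$, $p=2$, $s=2$, $k=1$, $D=0$, $t'=2$, $B=7$. For the cycle of Section 4: $x=6$, $y=4$, $p=2$, $s=0$, $k=1$, $D=1$, $t'=1$, $B=7$. Both agree with (4).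

The plan is visible in (4). Add $t'$ ends of big gaps to $R$. If the only new neighbors are in $Z$ and one further gap end for each added vertex, the cost is $x+s+t'$. Compared with the budget there is slack $2D-2$: it is at least $D$ when $D\ge2$, it is zero when $D=1$, and there is a deficit of 2 when $D=0$. In the first cycle of $F$, where $D=0$, the set $R\cup\{a_1,b_3\}$ (adding the first vertices of both big gaps) has neighborhood $X\cup\{b_1,b_2,a_3\}$ of size $8>7$, so this choice really fails. But $R\cup\{a_1,a_2\}$, adding both ends of the *same* gap, has neighborhood $X\cup\{b_1,b_2\}$ of size $7$. That is the way we shall cover the deficit in Sections 10 and 11.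

First we need control of the edges between ends of different gaps.

**Lemma 6.** In this situation let $w\in Y$, with $v$ adjacent to $w^-$ or $w^+$. Number the big gaps $1,\dots,p$ along $C$ starting from $w$. If $a_j\sim b_i$ with $i<j$ (a *backward edge*), then
$$[v\not\sim\rho(i)\text{ or }w\not\sim\lambda(j)]\quad\text{and}\quad[v\not\sim\lambda(j)\text{ or }w\not\sim\rho(i)].\tag{5}$$

*Proof.* $N_1=w^+\dots b_ia_j\dots w^-$ and $N_2=\rho(i)\dots\lambda(j)$ (along $C$) are disjoint paths covering $V(C)\setminus\{w\}$. Let $\{\varepsilon,\varepsilon'\}=\{w^-,w^+\}$ with $v\sim\varepsilon$. If $\mu,\mu'$ are the ends of $N_2$ in some order with $v\sim\mu$ and $w\sim\mu'$, then $v\,\varepsilon N_1\varepsilon'\,w\,\mu'N_2\mu\,v$ is a cycle on $c+1$ vertices, a contradiction. (If $N_2$ is one vertex, $\mu=\mu'$, and this is still a cycle.) $\square$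

**Fact L.** If $w\in V(C)$, then $V(C)\setminus\{w\}$ cannot be partitioned into two paths all of whose ends are in $N(v)\cap N(w)$. Indeed, joining the two paths by $v$ at one side and by $w$ at the other gives a cycle on $c+1$ vertices.

## 6. The case $T\le y+1$, and good vertices

**Step 6.1: choose the frame.** By Theorem A choose a longest cycle $C$ and $v\notin V(C)$ with $d(v)\ge\bar\delta$. Take its hopping frame $X,Y,R$ with the parameters of Section 5; $x\ge d(v)\ge2$. Then $D\ge d(v)-\bar\delta\ge0$, and (3) with $x=\bar\delta+D$ gives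
$$y=3D+\eta+s+k.\tag{6}$$

**Step 6.2: settle $T\le y+1$.** By Lemma 4, $x+k\le\alpha\le n/2$, so $x\le\frac n2-k=c-\frac n2$, hence $x\le B$. If $T\le y+1$, any $T$-subset $S$ of $R$ is independent with $|N(S)|\le x\le B$: done. **So assume $T\ge y+2$, i.e. $t'\ge1$.**

**Step 6.3: where neighbors of gap ends lie.** We have $X^+=A\cup Y$ and $X^-=B_0\cup Y$. By Lemma 4 and $N(R)=X$,
$$N(a)\setminus X\subseteq Z\cup B_0\ (a\in A),\qquad N(b)\setminus X\subseteq Z\cup A\ (b\in B_0),\tag{7}$$
and $R\cup A$, $R\cup B_0$ are independent.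

**Step 6.4: good vertices.** For $q\in R$ let $M(q)=X\setminus N(q)$. Call $q$ *good* if $d(q)\ge\bar\delta$, i.e. $|M(q)|\le D$. At most two vertices of $R$ are not good, since three such would have degree sum at most $3\bar\delta-3<\sigma_3$. The vertex $v$ is good.

## 7. Excess $D\ge2$: choosing gap ends by counting missed vertices

The slack is $2D-2\ge D$. We take the first vertices of late gaps and charge every unwanted neighbor to a vertex of $X$ missed by $v$ or by a second good vertex.

**Step 7.1: find a partner $w$.** The vertices $u\in Y$ with $u^-,u^+\in M(v)$ number at most $|M(v)|\le D$ (map $u\mapsto u^+$). By (6), $y\ge3D+1$, so $y-2-D>0$ and there is a good $w\in Y$ with $v\sim w^-$ or $v\sim w^+$. Number the big gaps from $w$ and order $X$ linearly along $C$ from $w$. Put $M_\cup=M(v)\cup M(w)$, $M_\cap=M(v)\cap M(w)$, $h=\lfloor p/2\rfloor$. By (4) and $k\ge1$, $1\le t'\le h+2-2D$.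

**Step 7.2: choose the direction of $C$.** Put
$$E_{hi}=|\{m\in M_\cup:m\ge\lambda(p-h+1)\}|+|\{m\in M_\cap:m<\lambda(p-h+1)\}|,$$
$$E_{lo}=|\{m\in M_\cup:m\le\rho(h)\}|+|\{m\in M_\cap:m>\rho(h)\}|.$$
Since $h<p-h+1$, we have $\rho(h)\le\lambda(p-h+1)$. Each $m\in M_\cap$ contributes exactly $1$ to each of $E_{hi},E_{lo}$. Each other $m\in M_\cup$ contributes at most $1$ to the sum, except $2$ if $m=\rho(h)=\lambda(p-h+1)$. So $E_{hi}+E_{lo}\le|M(v)|+|M(w)|+1\le2D+1$. Reversing $C$ exchanges $a$'s and $b$'s, $\lambda$ and $\rho$, gaps $i$ and $p+1-i$, hence $E_{hi}$ and $E_{lo}$. So we may assume $E_{hi}\le D\le2D-2$.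

**Step 7.3: choose $S$.** Of the $h$ gaps $j>p-h$, at least $h-E_{hi}\ge h-D\ge h+2-2D\ge t'$ satisfy $\lambda(j)\notin M_\cup$, since the others have distinct $\lambda(j)\in M_\cup$ counted in the first term of $E_{hi}$. Let $J$ be the set of the $t'$ largest such $j$, $j_0=\min J$, and $S=R\cup\{a_j:j\in J\}$. $S$ is independent and $|S|=y+1+t'=T$.

**Step 7.4: bound $N(S)$.** If $a_j\sim b_i$ with $j\in J$ and $i<j$, then $v,w\sim\lambda(j)$, so (5) gives $v\not\sim\rho(i)$ and $w\not\sim\rho(i)$, i.e. $\rho(i)\in M_\cap$. With (7),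
$$N(S)\setminus X\subseteq Z\cup\{b_i:i\ge j_0\}\cup\{b_i:i<j_0,\ \rho(i)\in M_\cap\}.$$
An index $i\ge j_0$ is in $J$, or has $\lambda(i)\in M_\cup$ and $\lambda(i)>\lambda(j_0)$, because $J$ consists of the largest admissible indices. So there are at most $t'+|\{m\in M_\cup:m>\lambda(j_0)\}|$ of them. For an index of the last kind, $\rho(i)\le\lambda(j_0)$ and $\lambda(j_0)\notin M_\cup$, so $\rho(i)<\lambda(j_0)$; there are at most $|\{m\in M_\cap:m<\lambda(j_0)\}|$ of them. Now compare with $E_{hi}$, using $\lambda(j_0)\ge\lambda(p-h+1)$. An $m\in M_\cup$ with $m>\lambda(j_0)$ is counted in the first term of $E_{hi}$. An $m\in M_\cap$ with $m<\lambda(j_0)$ is counted in the first term if $m\ge\lambda(p-h+1)$ and in the second otherwise. No $m$ is used twice. So the two excess terms add up to at most $E_{hi}\le2D-2$, and $|N(S)|\le x+s+t'+2D-2=B$: done.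

## 8. Excess $D=1$: at most one vertex of $X$ is missed by a good vertex

Now the slack is zero: $B=x+t'+s$ by (4). By (6), $y\ge4$. Every good $q$ has $|M(q)|\le1$, and there are at least $|R|-2=y-1\ge3$ good vertices. Here (M) is used for the first time.

**Lemma 7.** If $x_0\in X$, $z\in R$, $x_0\not\sim z$, then $|N(x_0)\cap R|\le|M(z)|$.

*Proof.* By (M) there is a path $P=p_1\dots p_l$ with $p_1=x_0$, $p_l=z$, $l\ge c+1$; it misses at most $k-1$ vertices. Since $N(R)=X$, every vertex of $R$ on $P$ other than $z$ is some $p_j$ with $1<j<l$ and $p_{j\pm1}\in X$. There are at least $(y+1)-(k-1)-1=y-k+1$ of these.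

**Step 1: $N(x_0)\cap R\subseteq V(P)$.** Suppose $q_0\in N(x_0)\cap R$ is not on $P$. For each such $j$, not both $z\sim p_{j-1}$ and $q_0\sim p_{j+1}$; otherwise $q_0p_1\dots p_{j-1}p_lp_{l-1}\dots p_{j+1}q_0$ is a cycle on $l\ge c+1$ vertices. So $|M(z)|+|M(q_0)|\ge y-k+1$. But any three vertices of $R$ have degree sum at least $n$ (and $|R|\ge3$), so $|M(z)|+|M(q_0)|\le3x-n=y-s-k$ by (3), a contradiction.

**Step 2: count.** Let $p_i\in N(x_0)\cap R$. Then $i\ge2$, $p_i\ne z$, $p_{i-1}\in X$, and $z\not\sim p_{i-1}$: for $i=2$ this is $z\not\sim x_0$; for $i>2$, otherwise $p_{i-1}\dots p_1p_i\dots p_lp_{i-1}$ is a cycle on $l$ vertices. So the distinct vertices $p_{i-1}$ all lie in $M(z)$. $\square$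

**Step 8.1: two good vertices $v_1\ne w_1$ with $M(v_1)=M(w_1)=\emptyset$.** Pass to $(C_{v_1},v_1)$. Its hopping set contains $N(v_1)=X$, so by Lemma 5 the frame has the same $X$ and $R$, hence the same $x,y,p,s,k$ (use (3)). Apply Lemma 6 with $v_1$ in the role of $v$ and $w=w_1$: both are complete to $X$, so (5) forbids all backward edges. By (4), $t'\le\lfloor p/2\rfloor$. Let $S=R\cup\{a_j:j>p-t'\}$. It is independent, $|S|=T$, and $N(S)\setminus X\subseteq Z\cup\{b_j:j>p-t'\}$. So $|N(S)|\le x+s+t'=B$: done.

**Step 8.2: otherwise, identify the one missed vertex.** At least three vertices are good and at most one has $M=\emptyset$, so some good $z$ has $M(z)=\{m\}$. By Lemma 7 and $m\in X=N(R)$, $N(m)\cap R=\{q\}$ for one vertex $q$. Let $R_1$ be the set of good vertices other than $q$, so $|R_1|\ge2$. Each of them misses $m$, hence exactly $m$: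
$$N(u)=X_1:=X\setminus\{m\}\quad(u\in R_1),\qquad|X_1|=\bar\delta .$$
Choose $v_1\in R_1$, let $C'=C_{v_1}$, and rename $v:=v_1$. Then $R\setminus\{v\}\subseteq V(C')$. For the rest of this section neighbors on the cycle, gaps and $u^\pm$ refer to $C'$. Whether $q$ is next to $m$ on $C'$ decides how to continue.

**Step 8.3: $q$ is not adjacent to $m$ on $C'$; structure.** Then both $C'$-neighbors of $q$ are in $X_1=N(v)$. So $q$ is reached by hopping, and $m\in N(q)$ is in the hopping set of $(C',v)$. By Lemma 5 this frame has the same $X,R$ and the same parameters. The $C'$-neighbors of $m$ are not in $X$, and not in $R$ since $q$ is the only neighbor of $m$ in $R$. So both gaps next to $m$ are big, and they are distinct since $x\ge2$. Choose $w\in R_1\setminus\{v\}$; then $w\ne q$ and $w^\pm\in N(w)=X_1=N(v)$. Number the big gaps from $w$. Then there are $i^*$ and $j^*=i^*+1$ with $\rho(i^*)=m=\lambda(j^*)$. Since $v,w$ are complete to $X_1$, (5) shows that every backward edge $a_jb_i$ has $i=i^*$ or $j=j^*$.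

**Step 8.4: the only possible backward edge is $a_{j^*}b_{i^*}$.** Let $a_j\sim b_{i^*}$ with $j>j^*$. The paths $N_1=w^+\dots b_{i^*}a_j\dots w^-$ and $N_2=m\dots\lambda(j)$ partition $V(C')\setminus\{w\}$, and $\lambda(j)\ne m$. The only bad end is $m$, and $q\sim m$ is used to repair it. The ends of $N_1,N_2$ are in $X$, so $q$ is interior in one of them, and its neighbors there are its two $C'$-neighbors, which lie in $X_1$.

* If $q\in N_2$, let $q'$ be its neighbor on the $m$-side and replace $N_2$ by $N_2+mq-qq'$, with ends $q',\lambda(j)$.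
* If $q\in N_1$, let $q''$ be its neighbor on the $w^-$-side and use the paths $w^+\dots q\,m\dots\lambda(j)$ and $q''\dots w^-$ (parts of $N_1$ and $N_2$, joined by $qm$).

Now all ends are in $X_1=N(v)\cap N(w)$, contradicting Fact L. The edges $a_{j^*}b_i$ with $i<i^*$ are excluded in the same way after reversing $C'$.

**Step 8.5: two candidate sets.** By (4), $1\le t'=\lfloor\frac{p-s-k+1}2\rfloor\le p/2$. Consider $S=R\cup\{a_j:j>p-t'\}$. A neighbor $b_i$ with $i\le p-t'$ of some $a_j\in S$ comes from a backward edge, so $j=j^*$, $i=i^*$, and $i^*\le p-t'<i^*+1$ gives $i^*=p-t'$. Hence if $a_{j^*}\not\sim b_{i^*}$ or $i^*\ne p-t'$, then $N(S)\setminus X\subseteq Z\cup\{b_j:j>p-t'\}$ and $|N(S)|\le x+s+t'=B$: done. Symmetrically, if $i^*\ne t'$, then $S=R\cup\{b_i:i\le t'\}$ has $N(S)\setminus X\subseteq Z\cup\{a_i:i\le t'\}$: done. There remains $a_{j^*}\sim b_{i^*}$ and $i^*=t'=p-t'$. Then $p=2t'\le p-s-k+1$, so $s=0$, $k=1$, and all big gaps have two vertices.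

**Step 8.6: the remaining case, if $a_{i^*}\not\sim b_{j^*}$.** Take $S=R\cup\{a_{i^*}\}\cup\{a_j:j>j^*\}$. It is independent with $|S|=y+1+1+(p-t'-1)=T$. The only backward edge is $a_{j^*}b_{i^*}$ and $a_{j^*}\notin S$, so $N(S)\setminus X\subseteq\{b_{i^*}\}\cup\{b_j:j>j^*\}$, which has $1+(t'-1)$ elements. So $|N(S)|\le x+t'=B$: done.

**Step 8.7: the remaining case, if $a_{i^*}\sim b_{j^*}$.** Between $\lambda(i^*)$ and $\rho(j^*)$ the cycle $C'$ runs through $a_{i^*}b_{i^*}\,m\,a_{j^*}b_{j^*}$, so $q$ lies before $\lambda(i^*)$ or after $\rho(j^*)$ on $C'-w$.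

* In the first case let $q''$ be its neighbor on the $\lambda(i^*)$-side and take the paths $w^+\dots q\,m\,b_{i^*}a_{j^*}b_{j^*}a_{i^*}\lambda(i^*)\dots q''$ (last part backwards along $C'$) and $\rho(j^*)\dots w^-$.
* In the second case let $q'$ be its neighbor on the $\rho(j^*)$-side and take $w^+\dots\lambda(i^*)\,a_{i^*}b_{j^*}a_{j^*}b_{i^*}\,m\,q\dots w^-$ and $\rho(j^*)\dots q'$.

In both cases the two paths partition $V(C')\setminus\{w\}$ and all ends are in $X_1$, since $\rho(j^*)\ne m$ and the $C'$-neighbors of $q$ are in $X_1$. This contradicts Fact L.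

**Step 8.8: $q$ is adjacent to $m$ on $C'$.** In this case we drop $m$ and land in the situation that also arises for $D=0$.

**Definition (base frame).** $C$ is a longest cycle, $v\notin V(C)$, $X=N(v)$, $|X|=x=\bar\delta$; the set $Y=\{u\in V(C):u^\pm\in X\}$ satisfies $N(u)\subseteq X$ for all $u\in Y$; and $T\ge|Y|+2$.

Example: in $F$, the cycle of Section 1 with $v=u_4$ and $X=\{x_1,\dots,x_5\}$ is a base frame, with $Y=\{u_1,u_2,u_3\}$ and $T=6\ge5$.

We claim that $(C',v)$ with $X_1$ in the role of $X$ is a base frame. Indeed $N(v)=X_1$ and $|X_1|=\bar\delta$. A vertex $u\in V(C')$ with both $C'$-neighbors in $X_1$ is in $R$ by Lemma 5. It is not $q$, which has the $C'$-neighbor $m$, so $u\not\sim m$ and $N(u)\subseteq X_1$. The new set $Y$ is contained in $R\setminus\{v,q\}$, so it has at most $y-1$ elements, and $T\ge y+2$ exceeds its size by at least 2. Moreover, the vertices of $R_1\setminus\{v\}\ne\emptyset$ belong to the new $Y$ and have neighborhood exactly $X_1$: they lie on $C'$, and their $C'$-neighbors are in $N(u)=X_1$.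

## 9. The base frame: $N(v)=X$ and $|X|=\bar\delta$

If $D=0$ in Section 6, then $d(v)\ge\bar\delta=x$ and $N(v)\subseteq X$, so $N(v)=X$, and the hopping frame gives a base frame for $(C,v)$. So from now on we work in a base frame, and all parameters refer to it; $x=d(v)\ge2$, and $X$ has no two consecutive vertices by Lemma 1.

**Step 9.1: notation and first facts.** Now $D=0$, and (3) gives $y=\eta+s+k$. Let $Y^*=Y\cup\{v\}$; it is independent and $N(Y^*)=X$. Let
$$R=\{u\in Y^*:N(u)=X\}\ni v,\qquad r=|R|-1,\qquad b=|Y\setminus R|.$$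
Vertices of $Y\setminus R$ have degree at most $\bar\delta-1$, so $b\le2$ (three would have degree sum below $\sigma_3$). Also $y=r+b$ and $x=r+b+p$. Let $O=V\setminus(V(C)\cup\{v\})$, so $|O|=k-1$, and let $W$ be the union of the big gaps; thus $V\setminus(X\cup Y^*)=W\cup O$ and $|W|=2p+s$. By Lemma 1, $A\cup Y^*\cup O$ and $B_0\cup Y^*\cup O$ are independent. So
$$N(a)\setminus X\subseteq Z\cup B_0,\qquad N(b)\setminus X\subseteq Z\cup A,\qquad N(o)\setminus X\subseteq Z\tag{8}$$
for $a\in A$, $b\in B_0$, $o\in O$. By (4),
$$B=x+t'+s-2,\qquad t'=\Big\lfloor\frac{p-s-k+5}2\Big\rfloor\ge1.\tag{9}$$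

**Step 9.2: $p\ge1$.** By Lemma 1, $x+k\le\alpha\le\frac n2=\frac12(2x+p+s+k)$, so $k\le p+s$. If $p=0$, then $s=0$ and $k\le0$, a contradiction.

**Step 9.3: $r=0$ is impossible; reduce to one concrete shape.** (By Step 8.8 this can only arise from $D=0$.) Suppose $r=0$. Then $y=b\le2$, while $y=\eta+s+k\ge1$. If $b=2$, the two vertices of $Y$ and $v$ have degree sum at most $3x-2$ and at least $n=3x-\eta$, so $\eta\ge2$ and $y\ge3$, a contradiction. So $y=b=1$, $\eta=s=0$, $k=1$, $n=3x$. Let $Y=\{u\}$, $M=X\setminus N(u)$, $\mu=|M|\ge1$, and write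
$$C=u\,x_1a_1b_1x_2a_2b_2\dots a_pb_px_{p+1}\,u,\qquad p=x-1 .$$
Since $x_1\ne x_{p+1}$ are in $N(u)$ and $\mu\ge1$, we have $x\ge3$ and $p\ge2$. For $z\in A\cup B_0$ the set $\{z,u,v\}$ is independent, so $d(z)\ge n-x-(x-\mu)=x+\mu$. By (5) with $w=u$, and $v$ complete to $X$, a backward edge $a_jb_i$ ($i<j$) has $x_j,x_{i+1}\in M$.

**Step 9.4: in this shape there is no forward edge.** Suppose $i$ is minimal such that $a_i\sim b_j$ for some $j>i$. By minimality $b_i$ has no neighbor $a_l$ with $l<i$. Its neighbors $a_l$ with $l>i$ have $x_l\in M$, so there are at most $\mu$ of these. As $N(b_i)\setminus X\subseteq A$, $b_i$ has at most $\mu+1$ neighbors outside $X$; as $d(b_i)\ge x+\mu$, it misses at most one vertex of $X$. But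

* $b_i\sim x_i$ gives the cycle $u\,x_1\dots x_i\,b_ia_ib_ja_j\,x_j\dots x_{i+1}\,v\,x_{j+1}\dots x_{p+1}u$, where $x_j\dots x_{i+1}$ is run backwards along $C$;
* $b_i\sim x_{j+1}$ gives the cycle $u\,x_1\dots x_i\,v\,x_{i+1}\dots x_j\,a_jb_ja_ib_i\,x_{j+1}\dots x_{p+1}u$.

Both are Hamilton cycles. So $b_i$ misses $x_i$ and $x_{j+1}\ne x_i$, a contradiction.

**Step 9.5: in this shape there are not only backward edges.** Now $N(a_1)\cap B_0=\{b_1\}$, so $x+\mu\le d(a_1)\le x+1$. Hence $\mu=1$ and $M=\{x_h\}$ with $2\le h\le p$. The only possible edge between different gaps is $a_hb_{h-1}$. It is present, since otherwise $G-X$ has the $p+2=x+1$ components given by $u$, $v$ and the gaps, contradicting 1-toughness. Now $N(a_{h-1})\cap B_0=\{b_{h-1}\}$ and $d(a_{h-1})\ge x+1$, so $a_{h-1}$ is complete to $X$ and $a_{h-1}\sim x_h$. Then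
$$u\,x_1\dots x_{h-1}\,v\,x_h\,a_{h-1}b_{h-1}a_hb_h\,x_{h+1}\dots x_{p+1}u$$
is a Hamilton cycle, a contradiction.

**So $r\ge1$; fix $w\in R\cap Y$.** Both $v$ and $w$ are complete to $X$.

## 10. Ends of big gaps are complete to $X$, and a gap with nonadjacent ends exists

The deficit of 2 is covered by a gap whose two ends are nonadjacent, because both ends can then be put into $S$. We now show that such a gap exists.

**Lemma 8.** Every $z\in W\cup O$ is complete to $X$ or has at least $s+2$ neighbors outside $X$.

*Proof.* Let $z\not\sim x_0\in X$ and let $P=p_1\dots p_l$ be a path from $x_0$ to $z$ with $l\ge c+1$, by (M). It misses at most $k-1$ vertices, so at least $r+1-(k-1)=r+2-k$ vertices of $R$ are on $P$. If $p_i\in R$, then $2\le i<l$ and $p_{i-1}\in X$. Since $x_0\sim p_i$, we get $z\not\sim p_{i-1}$: for $i=2$ this is $z\not\sim x_0$; for $i>2$, otherwise $p_{i-1}\dots p_1p_i\dots p_lp_{i-1}$ is a cycle on $l$ vertices. So $z$ misses at least $r+2-k$ vertices of $X$.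

The set consisting of $z$ and two vertices of smallest degree in $Y^*$ is independent, since $N(Y^*)=X$. As $b\le2$, the latter two have degree sum at most $2x-b$. So $d(z)\ge n-2x+b$ and
$$|N(z)\setminus X|\ge(n-2x+b)-x+(r+2-k)=n-3x+(b+r)+2-k=y-\eta-k+2=s+2.\qquad\square$$

**Lemma 9.** There are no edges between $A$ and $B_0$ joining different gaps, and all vertices of $A\cup B_0\cup O$ are complete to $X$.

*Proof.* Vertices of $O$ have at most $s$ neighbors outside $X$ by (8), so Lemma 8 applies to them. Number the gaps from $w$. As $v,w$ are complete to $X$, (5) excludes backward edges. Suppose $i$ is minimal such that $a_i\sim b_j$ for some $j>i$. By minimality and the absence of backward edges, $N(b_i)\setminus X\subseteq Z\cup\{a_i\}$, so $b_i$ is complete to $X$ by Lemma 8, and $b_i\sim\lambda(i)$. Writing $u\to u'$ for the part of $C$ between $u$ and $u'$ that avoids $w$, consider the paths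
$$w^+\to\lambda(i),\ b_i\to a_i,\ b_j\to a_j,\ \lambda(j)\to\rho(i)\qquad\text{and}\qquad\rho(j)\to w^- .$$
The parts $b_i\to a_i$, $b_j\to a_j$ and $\lambda(j)\to\rho(i)$ are run backwards along $C$, and the parts are concatenated by the edges $\lambda(i)b_i$, $a_ib_j$, $a_j\lambda(j)$. They partition $V(C)\setminus\{w\}$ and their ends $w^+,\rho(i),\rho(j),w^-$ are in $X=N(v)\cap N(w)$, contradicting Fact L. So no such edges exist. Hence every end of a big gap has at most $s+1$ neighbors outside $X$ ($Z$ and the other end of its gap), and Lemma 8 applies. $\square$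

Let $\Gamma$ be the set of vertices of $W\cup O$ complete to $X$; thus $A\cup B_0\cup O\subseteq\Gamma$. The next lemma says that the big gaps cannot be covered more economically.

**Lemma 10.** $G-(X\cup Y^*)$ contains neither

* (E1) $p-1$ disjoint paths with all ends in $\Gamma$ covering $W$, nor
* (E2) $p$ disjoint paths with all ends in $\Gamma$ and at least $|W|+1$ vertices in total.

*Proof.* The $2b$ edges $uu^\pm$, $u\in Y\setminus R$, form a proper subgraph of $C$, since they do not contain the edges at $w$. Together with the vertices of $X$ this is a linear forest on $X\cup(Y\setminus R)$, with $x+b$ vertices and $2b$ edges. So it has $x-b=r+p$ components, each a path with its ends in $X$ (the vertices of $Y\setminus R$ have degree 2 in it), and $r+p\ge2$. We link these components by connectors. In (E1) use as connectors all $r+1$ vertices of $R$ and the $p-1$ paths; in (E2) the $r$ vertices of $R\setminus\{v\}$ and the $p$ paths. All ends of connectors are complete to $X$, and there are $r+p$ connectors. Arranging components and connectors alternately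 in a circle gives a cycle with at least $(x+b)+(r+1)+|W|=x+y+|W|+1=c+1$, respectively $(x+b)+r+|W|+1=c+1$, vertices, a contradiction. $\square$

**Definition (large gaps).** A big gap is *large* if it has at least 3 vertices. For a large gap $L=c_1\dots c_g$ let $E(L)$ be the set of ends of the other big gaps together with $O$.

In the base frame of $F$ from Section 8 the gap $a_1b_1b_2a_2$ is large and $E(L)=\{b_3,a_3\}$.

**Lemma 11.** If $c_1\sim c_g$, no interior vertex of $L$ has a neighbor in $E(L)$.

*Proof.* Otherwise let $h$ be minimal, $2\le h\le g-1$, with $c_h\sim\beta\in E(L)$. Let $Q$ be the gap with end $\beta$, or $Q=\{\beta\}$ if $\beta\in O$. Consider the path consisting of $Q$ (ending in $\beta$) followed by $c_hc_{h+1}\dots c_gc_1\dots c_{h-1}$. If $c_{h-1}\in\Gamma$, this path together with the remaining big gaps contradicts (E1) (if $Q$ is a gap) or (E2) (if $\beta\in O$). So $c_{h-1}\notin\Gamma$. Hence $h\ge3$, and by Lemma 8 $c_{h-1}$ has at least $s+2$ neighbors outside $X$. These lie in $(Z\setminus\{c_{h-1}\})\cup\{c_1,c_g\}\cup E(L)$,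 and the first two sets have only $s+1$ elements together. So $c_{h-1}$ has a neighbor in $E(L)$, contradicting the minimality of $h$. $\square$

**Lemma 12.** Some large gap has nonadjacent ends.

*Proof.* Suppose not. By Lemma 11 every interior vertex of a large gap has at most $(s-1)+2$ neighbors outside $X$, so it is in $\Gamma$ by Lemma 8. If interior vertices $c_h\in L$ and $c'_j\in L'$ of different large gaps are adjacent, then
$$c_{h+1}\dots c_gc_1\dots c_h\,c'_j\dots c'_1c'_{g'}\dots c'_{j+1}$$
is a path spanning $L\cup L'$ with ends in $\Gamma$. With the other big gaps it contradicts (E1). So there are no edges between different big gaps: interior to interior as just shown, end to interior by Lemma 11, end to end by Lemma 9 (between $A$ and $B_0$) and Lemma 1 (inside $A$, inside $B_0$). There are none between $O$ and $W$ either, by (8) and Lemma 11. Then $G-X$ has $|Y^*|+|O|+p=(y+1)+(k-1)+p=x+k>|X|$ components, contradicting 1-toughness. (If there is no large gap at all, the same count applies.) $\square$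

Let $L$ be a large gap with nonadjacent ends $e=c_1$ and $f=c_g$. So $s\ge1$, and by (8) and Lemma 9 $N(e)\setminus X$ and $N(f)\setminus X$ are contained in $Z$.

## 11. The last independent sets in the base frame

**Step 11.1: the case $t'\ge2$.** Since $s,k\ge1$, (9) gives $t'\le\frac{p+3}2\le p+1$. So we can choose $t'-2$ big gaps other than $L$. Let $S$ consist of $Y^*$, $e$, $f$, and the first vertices $a_j$ of the chosen gaps. By Lemmas 1 and 9, $S$ is independent, and $|S|=y+1+t'=T$. The vertices $e,f$ bring no new neighbors outside $X\cup Z$, and each $a_j$ brings only $b_j$: $N(S)\setminus X\subseteq Z\cup\{b_j:j\text{ chosen}\}$. So $|N(S)|\le x+s+t'-2=B$: done.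

**Step 11.2: the case $t'=1$; what we may assume.** Here $T=y+2$ and $B=x+s-1$; only one vertex may be added to $Y^*$, and it may see at most $s-1$ vertices outside $X$. If some $a\in A\cup B_0\cup O$ has at most $s-1$ neighbors outside $X$, then $S=Y^*\cup\{a\}$ is independent with $|N(S)|\le x+s-1$: done. So suppose every vertex of $A\cup B_0\cup O$ has at least $s$ neighbors outside $X$. The ends of a large gap with nonadjacent ends have all their neighbors outside $X$ in $Z$, so they are adjacent to all of $Z$; in particular $e$ and $f$ are. Likewise, by (8), every $o\in O$ is adjacent to all of $Z$.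

**Step 11.3: there are not two large gaps.** Let $L'\ne L$ be large, $L'=c'_1\dots c'_{g'}$. Since $e\in E(L')$ is adjacent to the interior vertices of $L'$, Lemma 11 shows that the ends of $L'$ are nonadjacent, hence adjacent to all of $Z$. If $L'$ had two consecutive interior vertices $c'_2,c'_3$, inserting $L$ between them (edges $c'_2e$ and $fc'_3$) gives a path spanning $L\cup L'$ with ends in $\Gamma$, and with the other big gaps this contradicts (E1). So $L'$ has 3 vertices, and by symmetry so has $L$. Hence all large gaps have 3 vertices and nonadjacent ends, and there are $s$ of them. By Lemma 9 and (8), $G-(X\cup Z)$ has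
$$(y+1)+(k-1)+(p-s)+2s=x+k+s>|X\cup Z|$$
components, a contradiction.

**Step 11.4: $L$ is not the only large gap.** Suppose it is. Then $g=s+2$. $G-(X\cup Z)$ has $(y+1)+(k-1)+(p-1)+2=x+k+1$ components, and 1-toughness gives $x+k+1\le x+s$. So $s\ge k+1\ge2$ and $g\ge4$.

*No two-vertex gap.* Suppose there is a two-vertex gap $ab$. If $a\sim c_2$, the path $b\,a\,c_2\,e\,c_3\dots f$ with the other big gaps contradicts (E1); note $e\sim c_3\in Z$. So $a\not\sim c_2$. Symmetrically, the path $b\,a\,c_{g-1}\,f\,c_{g-2}\dots e$ shows $a\not\sim c_{g-1}$. As $c_2\ne c_{g-1}$, the vertex $a$ has at most $(s-2)+1$ neighbors outside $X$, contradicting Step 11.2. So $p=1$.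

*No vertex in $O$.* Suppose $o\in O$. Then $o\sim c_2$, and the path $o\,c_2\,e\,c_3\dots f$ together with the other big gaps contradicts (E2). So $k=1$.

Now $G-X$ has $(y+1)+1=x+1$ components (as $x=y+p=y+1$), contradicting 1-toughness.

All cases have led to the goal or to a contradiction, so no counterexample exists. This proves Theorem 1. $\blacksquare$

## 12. Rounding, the bound $2\,\mathrm{NC}_t$, and joins with the net

*Proof of the Corollary.* The first inequality follows from Theorem 1 because $c(G)$ is an integer. If $c(G)\le n-1$, Theorem 1 gives $\mathrm{NC}_t\le c-\frac{n-1}2\le c-\frac c2=\frac c2$, which is the second. $\square$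

*Proof of Theorem 2.* The construction is that of $F$ with a few edges $K_2$ added to adjust $n$.

**Step 1: the graph.** Let $x=\delta$ and $m=n-2x-5$, so $0\le m\le x-5$, and $\omega_1=x-1-m\ge4$. Let $G$ be the join of $K_x$ (vertex set $X$) with $H=\text{net}\,\cup\,mK_2\cup\omega_1K_1$. Then $|V(G)|=x+6+2m+\omega_1=2x+5+m=n$. For $x=5$, $m=0$ this is $F$.

**Step 2: $G\in\mathcal G_1(n)$ and $\bar\delta(G)=\delta$.** Let $S\ne\emptyset$ with $\omega(G-S)\ge2$. Then $X\subseteq S$. Each of the $x-1$ components $K_1,K_2$ of $H$ yields at most one component of $G-S$. If $j$ vertices of the net are deleted, at most $j+1$ components of it are left, as in Section 1. So $\omega(G-S)\le x-1+j+1\le|S|$, and $G$ is 1-tough. Vertices outside $X$ have degree at least $x$, with equality for the $\omega_1\ge3$ singletons, and vertices of $X$ lie in no independent set of size 2. So $\sigma_3=3x\ge n$ and $\bar\delta=x$.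

**Step 3: $c(G)=n-1$.** The net has no Hamilton path, so $H$ cannot be covered by fewer than $(x-1)+2=x+1$ disjoint paths. Deleting $X$ from a Hamilton cycle would leave at most $x$ paths covering $H$, so $G$ is nonhamiltonian. Deleting one singleton, the rest of $H$ is covered by $x$ paths (two in the net and one for each other component). Alternating these with the $x$ vertices of $X$ gives a cycle on $n-1$ vertices.

**Step 4: neighborhoods.** Let $2\le t\le x+2$ and let $S$ be independent with $|S|=t$. Then $S\subseteq V(H)$ and $X\subseteq N(S)$. Each vertex of $S$ in a $K_2$ contributes one new neighbor in $H$. A nonempty independent subset of the net of size $j$ has at least $j$ neighbors in the net: one containing some $b_i$ has at least $3$, and $j\le3$; a set of $j$ vertices $a_i$ has $j$. So $|N(S)|\ge x+\max\{0,t-\omega_1\}$. Equality is attained by using first singletons, then one vertex from each $K_2$, then vertices $a_i$; there are $\omega_1+m+3=x+2$ of these in all.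

**Step 5: the values at $T$ and $T+1$.** We have $T=\lfloor\frac{2x+2-m}2\rfloor=x+1-\lceil m/2\rceil$, and $T\ge\omega_1$, $2\le T$, $T+1\le x+2$. So $\mathrm{NC}_T=x+T-\omega_1=x+2+\lfloor m/2\rfloor$ and $\mathrm{NC}_{T+1}=\mathrm{NC}_T+1$. Since $\lfloor n/2\rfloor=x+2+\lceil m/2\rceil$, we get $\lfloor n/2\rfloor+\mathrm{NC}_T=2x+4+m=n-1=c(G)$. Finally
$$\tfrac{n-1}2+\mathrm{NC}_{T+1}\ge\lfloor n/2\rfloor-\tfrac12+\mathrm{NC}_T+1=n-\tfrac12>n-1=c(G),$$
and $c(G)<n$. $\square$
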